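\title{Isotropy over function fields of quadrics of forms congruent to a Pfister form}

\begin{abstract}
Let $\varphi$ be an anisotropic quadratic form of dimension $2^{n+1}$ over a field $F$ of characteristic different from $2$, congruent modulo $I^{n+1}F$ to an anisotropic $n$-fold Pfister form. A conjecture, known for $n\le 2$, states that $\varphi$ becomes isotropic over the function field of an anisotropic form $\psi$ only if $\psi$ is similar to a subform of $\varphi$, or to a subform of an $(n+1)$-fold Pfister form of which $\varphi$ contains a neighbor. We show that the conjecture is false for every $n\ge 3$, in every characteristic different from $2$, with $\dim\psi$ any of $4,\dots,10$. The counterexample is a generic form with two specializations, each of which excludes one of the two alternatives. We also show that the conjecture holds for all $n$ if $\dim\psi=2$, if $\dim\psi\ge 2^{n+1}-1$, or if $\psi$ is a neighbor of an $(n+1)$-fold Pfister form.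
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $F$ be a field of characteristic different from $2$. A \emph{form} over $F$ is a nondegenerate quadratic form, and $\langle a_1,\dots,a_r\rangle$ is the diagonal form $a_1X_1^2+\dots+a_rX_r^2$. A form is \emph{isotropic} if it vanishes on a nonzero vector, \emph{anisotropic} otherwise, and \emph{hyperbolic} if it is an orthogonal sum of hyperbolic planes $\langle 1,-1\rangle$. We call $\sigma$ a \emph{subform} of $\varphi$, and write $\sigma\subset\varphi$, if $\varphi\cong\sigma\perp\sigma'$ for some $\sigma'$, and we call $\sigma$ \emph{similar} to $\varphi$ if $\sigma\cong c\varphi$ for some $c\in F^*$. For a field extension $K/F$ we write $\varphi_K=\varphi\otimes K$. Every form $\varphi$ is the orthogonal sum of an anisotropic form $\varphi_{\mathrm{an}}$, unique up to isometry, and $i$ hyperbolic planes; $i$ is the \emph{Witt index} of $\varphi$. The Witt ring $WF$ is the ring of forms modulo hyperbolic forms, and $I^mF$ is the $m$-th power of the ideal $IF$ of even-dimensional forms. Between forms, the signs $=$, $+$ and $\equiv$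 refer to $WF$, while $\cong$ and $\perp$ refer to isometry classes.

An \emph{$n$-fold Pfister form} is a form $\langle\!\langle a_1,\dots,a_n\rangle\!\rangle=\langle 1,-a_1\rangle\otimes\cdots\otimes\langle 1,-a_n\rangle$; it has dimension $2^n$ and lies in $I^nF$. We write $P_nF$ for the set of these forms and $GP_nF$ for the set of forms similar to one of them. A form $\tau$ is a \emph{Pfister neighbor} of $\gamma\in P_mF$ if $\tau$ is similar to a subform of $\gamma$ and $\dim\tau>2^{m-1}$. For a form $\psi$ of dimension at least $2$ other than the hyperbolic plane, $F(\psi)$ is the function field of the projective quadric $\psi=0$.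

The field $F(\psi)$ is obtained by adjoining a generic zero of $\psi$. To ask whether an anisotropic form $\varphi$ is isotropic over $F(\psi)$ is therefore to ask whether a zero of $\psi$ forces a zero of $\varphi$. One reason for this to happen is that $\psi$ is similar to a subform of $\varphi$. If $\varphi$ is similar to a Pfister form, there is no other reason: an isotropic Pfister form is hyperbolic, and the subform theorem, recalled as (F6) below, then exhibits $\psi$ as similar to a subform of $\varphi$. This paper concerns forms that are one step away from Pfister forms. The standing hypothesis is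
\begin{itemize}
\item[(H)] $n\ge1$, the forms $\varphi$ and $\pi$ over $F$ are anisotropic, $\dim\varphi=2^{n+1}$, $\pi\in P_nF$, and $\varphi\equiv\pi\pmod{I^{n+1}F}$.
\end{itemize}
(The congruence may equally be read modulo the ideal $J_{n+1}F$ of classes of forms of Knebusch degree at least $n+1$, which coincides with $I^{n+1}F$.) Such a $\varphi$ is not similar to a Pfister form, but becomes so over $F(\pi)$; see Lemma~\ref{lem:aniso}. For an anisotropic form $\psi$ with $\dim\psi\ge2$ consider the following conditions.
\begin{itemize}
\item[(1)] $\varphi_{F(\psi)}$ is isotropic.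
\item[(2a)] $\psi$ is similar to a subform of $\varphi$.
\item[(2b)] There is $\gamma\in P_{n+1}F$ such that $\psi$ is similar to a subform of $\gamma$ and $\varphi$ has a subform that is a Pfister neighbor of $\gamma$.
\end{itemize}
Let (2) be the condition ``(2a) or (2b)''. It implies (1). In case (2b), the Pfister form $\gamma$ is isotropic over $F(\psi)$, hence hyperbolic, and a subform of a hyperbolic form of more than half its dimension is isotropic; so the neighbor inside $\varphi$ is isotropic over $F(\psi)$. The following example shows that neither alternative can be dropped. It is also the skeleton of our counterexample.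

\begin{example}\label{ex:model}
Let $k$ be algebraically closed, $F=k((s))((t))((d))$, $n=1$, $\varphi=\langle s,t,st,d\rangle$ and $\pi=\langle\!\langle d\rangle\!\rangle$. Since $-1$ is a square, $\langle\!\langle a\rangle\!\rangle\cong\langle 1,a\rangle$ and $\langle 1,1\rangle$ is hyperbolic, so $\varphi=\langle\!\langle s,t\rangle\!\rangle+\pi$. All forms in this example are anisotropic by Lemma~\ref{lem:monomial}, so (H) holds. Put $\psi_b=\langle b,s,st,d\rangle$. The form $\psi_t\cong\varphi$ satisfies (2a). It does not satisfy (2b), because a form similar to a $2$-fold Pfister form has square determinant and $\det\psi_t=d$ modulo squares. The form $\psi_{td}\cong d\langle\!\langle t,sd\rangle\!\rangle$ satisfies (2b), with the neighbor $\langle s,st,d\rangle\subset\varphi$. It does not satisfy (2a), because its determinant is a square and scaling a $4$-dimensional form does not change the determinant modulo squares.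
\end{example}

One may guess that these two mechanisms are the only ones. This is the conjecture posed in \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Assume \textup{(H)}, and let $\psi$ be anisotropic with $\dim\psi\ge2$. Then \textup{(1)} and \textup{(2)} are equivalent.}
\medskip

A field extension $K/F$ is \emph{excellent} if for every form $\sigma$ over $F$ the form $(\sigma_K)_{\mathrm{an}}$ is isometric to $\sigma'_K$ for some form $\sigma'$ over $F$. It is known that (1) and (2) are equivalent when $F(\pi)/F$ is excellent, and that this is always the case for $n=1,2$. We show that the conjecture fails from $n=3$ on.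

\begin{theorem}\label{thm:A}
Let $k$ be an algebraically closed field of characteristic different from $2$, let $n\ge3$ and $4\le m\le10$. There are a field $F_n\supset k$ and anisotropic forms $\varphi_n$, $\pi_n$, $\psi$ over $F_n$ with $\dim\varphi_n=2^{n+1}$, $\pi_n\in P_nF_n$, $\varphi_n\equiv\pi_n\pmod{I^{n+1}F_n}$ and $\dim\psi=m$, such that \textup{(1)} holds and \textup{(2)} fails.
\end{theorem}

Thus the conjecture holds over all fields exactly when $n\le2$, and the extension $F_n(\pi_n)/F_n$ in Theorem~\ref{thm:A} is not excellent. In some cases the implication holds for all $n$ with no excellence assumption.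

\begin{theorem}\label{thm:B}
Assume \textup{(H)}, and let $\psi$ be anisotropic. If $\dim\psi=2$, or $\dim\psi\ge2^{n+1}-1$, or $\psi$ is a Pfister neighbor of some $\gamma\in P_{n+1}F$, then \textup{(1)} implies \textup{(2)}.
\end{theorem}

We do not decide whether counterexamples exist for the other dimensions of $\psi$, for instance for $\dim\psi=3$ and $n\ge3$.

Both proofs start from the observation that, for $\dim\psi\ge3$, condition (1) says that $\psi$ is similar to a subform of $\varphi$ over $F(\pi)$ (Section~\ref{sec:reduction}); the conjecture asks whether this inclusion has an explanation over $F$. Each of (2a) and (2b) persists under field extensions. To refute (2) it is therefore enough to find one extension of the ground field over which (2a) fails and another over which (2b) fails. We use fields of iterated Laurent series, over which both conditions are combinatorial (Section~\ref{sec:monomial}). Section~\ref{sec:generic} constructs a form $\psi$ that has two such extensions, Section~\ref{sec:proofA} proves Theorem~\ref{thm:A}, and Section~\ref{sec:descent} proves Theorem~\ref{thm:B}.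

\section{Standard facts}\label{sec:facts}

For a form $\sigma$ over $F$, let $D(\sigma)\subset F^*$ be the set of its nonzero values and $G(\sigma)=\{c\in F^*: c\sigma\cong\sigma\}$ the group of its similarity factors. We use the following facts, for which see \cite{Lam,EKM}.
\begin{itemize}
\item[(F1)] \emph{Function fields.} The form $\psi$ is isotropic over $F(\psi)$. If $\dim\psi\ge3$, the quadric $\psi=0$ is geometrically integral, so $F$ is algebraically closed in $F(\psi)$ and $F(\psi)\subset L(\psi)$ for every extension $L/F$; if moreover $\psi$ is isotropic, $F(\psi)/F$ is purely transcendental. If $\psi\cong c\langle1,-a\rangle$ is anisotropic, then $F(\psi)=F(\sqrt a)$. An anisotropic form stays anisotropic over a purely transcendental extension.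
\item[(F2)] \emph{Witt's theorems.} Forms of the same dimension with the same class in $WF$ are isometric. The isometry group of a form acts transitively on the vectors with a given nonzero value.
\item[(F3)] \emph{Pfister forms.} An isotropic Pfister form is hyperbolic, and $D(\gamma)=G(\gamma)$ for a Pfister form $\gamma$.
\item[(F4)] \emph{Arason--Pfister.} A nonzero anisotropic form in $I^mF$ has dimension at least $2^m$; if its dimension is $2^m$, it lies in $GP_mF$. In particular, a form in $I^mF$ is hyperbolic if its anisotropic part has dimension less than $2^m$.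
\item[(F5)] If $\gamma$ is an anisotropic Pfister form and $\sigma$ is an anisotropic form that is hyperbolic over $F(\gamma)$, then $\sigma\cong\gamma\otimes\rho$ for some form $\rho$. This includes the case $\gamma=\langle1,-a\rangle$, $F(\gamma)=F(\sqrt a)$.
\item[(F6)] \emph{Subform theorem.} If $\sigma$ is anisotropic and $\sigma_{F(\psi)}$ is hyperbolic, then $ab\,\psi\subset\sigma$ for all $a\in D(\sigma)$, $b\in D(\psi)$.
\item[(F7)] An anisotropic form that is isotropic over $F(\sqrt a)$ has a subform similar to $\langle1,-a\rangle$.
\item[(F8)] \emph{Springer.} If $\sigma_1,\sigma_2$ are anisotropic forms over $F$, then $\sigma_1\perp x\sigma_2$ is anisotropic over $F((x))$.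
\end{itemize}

\begin{lemma}\label{lem:small}
\begin{itemize}
\item[(a)] If $\sigma\in I^mF$ and $c\in F^*$, then $c\sigma\equiv\sigma\pmod{I^{m+1}F}$.
\item[(b)] A Pfister neighbor of $\gamma$ is isotropic over an extension $K/F$ if and only if $\gamma_K$ is hyperbolic.
\item[(c)] If $x\in D(\sigma)$ and $\sigma\in GP_mF$, then $x\sigma\in P_mF$. Similar Pfister forms are isometric.
\item[(d)] If $\sigma_1,\sigma_2$ are anisotropic and $\sigma_1\perp-\sigma_2$ has Witt index $r$, then $\sigma_1$ and $\sigma_2$ have a common subform of dimension $r$.
\end{itemize}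
\end{lemma}

\begin{proof}
(a) We have $\sigma-c\sigma=\langle\!\langle c\rangle\!\rangle\otimes\sigma$. (b) If the neighbor is isotropic, so is $\gamma_K$, and (F3) applies. Conversely, a hyperbolic form of dimension $2r$ vanishes on an $r$-dimensional subspace, and this subspace meets every subspace of dimension greater than $r$ nontrivially. (c) If $\sigma\cong c\gamma$ with $\gamma\in P_mF$, then $cx\in D(\gamma)=G(\gamma)$, so $x\sigma\cong\gamma$. If $\sigma$ is itself a Pfister form, take $x=1$. (d) Let $Y$ be an $r$-dimensional subspace on which $\sigma_1\perp-\sigma_2$ vanishes. The projections $p_1,p_2$ of $Y$ to the two summands satisfy $\sigma_1(p_1y)=\sigma_2(p_2y)$, and they are injective because the $\sigma_i$ are anisotropic. So $p_2p_1^{-1}$ is an isometry between $r$-dimensional subforms.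
\end{proof}

\section{Passing to the function field of $\pi$}\label{sec:reduction}

Under (H), the class of $\pi$ is the obstruction to $\varphi$ lying in $I^{n+1}F$. We remove it by passing to $\Omega=F(\pi)$, over which $\pi$ is hyperbolic by (F1) and (F3). The point is that nothing about the isotropy of $\varphi$ is lost.

\begin{lemma}\label{lem:aniso}
Assume \textup{(H)}. Then $\varphi\notin I^{n+1}F$, and $\varphi_\Omega$ is anisotropic and lies in $GP_{n+1}\Omega$.
\end{lemma}

\begin{proof}
If $\varphi\in I^{n+1}F$, then $\pi\in I^{n+1}F$, which contradicts (F4) because $\pi$ is anisotropic of dimension $2^n$. Over $\Omega$ we have $\varphi_\Omega\in I^{n+1}\Omega$. If $\varphi_\Omega$ were isotropic, it would be hyperbolic by (F4), so $\varphi\cong\pi\otimes\rho$ with $\dim\rho=2$ by (F5), and $\varphi\in I^{n+1}F$. Hence $\varphi_\Omega$ is anisotropic, and (F4) gives $\varphi_\Omega\in GP_{n+1}\Omega$.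
\end{proof}

\begin{proposition}\label{prop:criterion}
Assume \textup{(H)}, and let $\psi$ be a form over $F$ with $\dim\psi\ge3$.
\begin{itemize}
\item[(a)] If $\varphi_{F(\psi)}$ is isotropic, then $xy\,\psi_\Omega\subset\varphi_\Omega$ for all $x\in D(\varphi)$, $y\in D(\psi)$.
\item[(b)] If $\psi_\Omega$ is similar to a subform of $\varphi_\Omega$, then $\varphi_{F(\psi)}$ is isotropic.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Lemmas~\ref{lem:aniso} and~\ref{lem:small}(c), $\sigma=x\varphi_\Omega$ is an anisotropic Pfister form. It is isotropic over $\Omega(\psi)\supset F(\psi)$, hence hyperbolic. By (F6) with $a=1$ and $b=y$ we get $y\psi_\Omega\subset x\varphi_\Omega$, and we multiply by $x$.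

(b) Let $K=F(\psi)$ and suppose that $\varphi_K$ is anisotropic. If $\pi_K$ is anisotropic, then (H) holds over $K$, and $\varphi_{K(\pi)}$ is anisotropic by Lemma~\ref{lem:aniso}. If $\pi_K$ is isotropic, then $n\ge2$, because for $\pi=\langle1,-a\rangle$ the element $\sqrt a$ does not lie in $K$, in which $F$ is algebraically closed; so $K(\pi)/K$ is purely transcendental, and again $\varphi_{K(\pi)}$ is anisotropic. But $K(\pi)$ contains $K$ and $\Omega$, so over $K(\pi)$ the form $\psi$ is isotropic and similar to a subform of $\varphi$. This is a contradiction.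
\end{proof}

\section{Monomial fields and two obstructions}\label{sec:monomial}

From here to the end of Section~\ref{sec:proofA}, $k$ is an algebraically closed field of characteristic different from $2$, and all fields contain $k$. Then $-1$ is a square, so $-\sigma\cong\sigma$ and $\sigma+\sigma=0$ for every form $\sigma$, and $\langle\!\langle a\rangle\!\rangle\cong\langle1,a\rangle$.

A \emph{monomial field} is a field $\Lambda=k((x_1))\cdots((x_M))$. A unit of a power series ring $L[[x]]$ is its constant term times a square, and every element of $k$ is a square. By induction, $G=\Lambda^*/\Lambda^{*2}$ is an elementary abelian $2$-group with basis the classes of $x_1,\dots,x_M$. For $S\subset G$ let $\langle S\rangle$ be the diagonal form whose entries are the elements of $S$, each taken once; then $c\langle S\rangle\cong\langle cS\rangle$ for $c\in G$.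

\begin{lemma}\label{lem:monomial}
Let $\Lambda$ be a monomial field.
\begin{itemize}
\item[(a)] Each $\langle S\rangle$ is anisotropic, and each anisotropic form is isometric to $\langle S\rangle$ for a unique $S\subset G$.
\item[(b)] The subforms of $\langle S\rangle$ are the forms $\langle S_1\rangle$ with $S_1\subset S$, and $\langle S_1\rangle\subset\langle S\rangle$ only if $S_1\subset S$.
\item[(c)] An anisotropic $r$-fold Pfister form is isometric to $\langle\Gamma\rangle$ for a subgroup $\Gamma\le G$ of order $2^r$.
\end{itemize}
\end{lemma}

\begin{proof}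
(a) Sort the elements of $S$ according to whether they involve $x_M$, and apply (F8) and induction on $M$; over $k$ itself, $\langle S\rangle$ has dimension at most $1$. An anisotropic diagonal form has no repeated entry in $G$, since $\langle a,a\rangle$ is isotropic. If $\langle S\rangle\cong\langle S'\rangle$, then $0=\langle S\rangle+\langle S'\rangle=\langle S\,\triangle\,S'\rangle$, where $\triangle$ is the symmetric difference; this form is anisotropic, so $S=S'$. (b) If $\langle S\rangle\cong\sigma_1\perp\sigma_2$, then $\sigma_i\cong\langle S_i\rangle$ with $S_1\cap S_2=\emptyset$ by anisotropy, and $S=S_1\cup S_2$ by uniqueness. (c) The entries of $\langle\!\langle a_1,\dots,a_r\rangle\!\rangle$ are the $2^r$ products of the $a_i$ over subsets of indices, and they are distinct in $G$.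
\end{proof}

We multiply Example~\ref{ex:model} by a Pfister form. Let $n\ge1$, let $s,t,d,y_1,\dots,y_{n-1}$ be nonzero elements of a field, and put
\[
\nu=\langle\!\langle y_1,\dots,y_{n-1}\rangle\!\rangle,\qquad \varphi_n=\nu\otimes\langle s,t,st,d\rangle,\qquad \pi_n=\nu\otimes\langle1,d\rangle .
\]
Then $\pi_n$ is an $n$-fold Pfister form, and $\varphi_n=\nu\otimes\langle\!\langle s,t\rangle\!\rangle+\pi_n$ because $\nu+\nu=0$. So $\varphi_n\equiv\pi_n$ modulo $I^{n+1}$, and (H) holds as soon as both forms are anisotropic.

Suppose now that $s,t,d,y_1,\dots,y_{n-1}$ are distinct variables of a monomial field $\Lambda$. Let $N\le G$ be the subgroup of order $2^{n-1}$ generated by the $y_i$, let $H=G/N$, and write $\bar S$ for the image in $H$ of a set $S\subset G$. The classes of $s,t,d$ are independent in $H$, so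
\[
Q=\{s,t,st,d\}\qquad\text{and}\qquad Q'=\{td,s,st,d\}
\]
are four-element subsets of $H$. We have $\varphi_n\cong\langle\widetilde Q\rangle$, where $\widetilde Q\subset G$ is the preimage of $Q$, and $\pi_n\cong\langle N\cup dN\rangle$; both forms are anisotropic. The determinant of Example~\ref{ex:model} is replaced by the product of the elements of a four-element subset of $H$. This product does not change under translation, since $z^4=1$ in $H$. It equals $d\ne1$ for $Q$. It equals $1$ for $Q'$, and for every subgroup $\{1,g,h,gh\}$ of order $4$.

\begin{lemma}\label{lem:obstructions}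
Let $S\subset G$ and $\psi=\langle S\rangle$.
\begin{itemize}
\item[(a)] If $\bar S\supset Q'$, then \textup{(2a)} fails for $\varphi_n$ and $\psi$ over $\Lambda$.
\item[(b)] If $\bar S\supset Q$, then \textup{(2b)} fails for $\varphi_n$ and $\psi$ over $\Lambda$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $z\psi\subset\varphi_n$ with $z\in G$, then $zS\subset\widetilde Q$ by Lemma~\ref{lem:monomial}(b), so $\bar zQ'\subset Q$. Both sets have four elements, so they are equal; but the products of their elements are $1$ and $d$.

(b) Suppose that $\psi$ is similar to a subform of $\gamma\in P_{n+1}\Lambda$ and that $\tau\subset\varphi_n$ is a neighbor of $\gamma$. As $\tau$ is anisotropic, so is $\gamma$, by Lemma~\ref{lem:small}(b) and (F3). By Lemma~\ref{lem:monomial}, $\gamma\cong\langle\Gamma\rangle$ with $|\Gamma|=2^{n+1}$, there is $z\in G$ with $S\subset z\Gamma$, and $\tau\cong\langle T_0\rangle$ with $|T_0|>2^n$ and $T_0\subset\widetilde Q\cap c\Gamma$ for some $c\in G$. We first use $\tau$ to show that $\bar\Gamma$ has order $4$. Let $|\bar\Gamma|=2^j$. The kernel $\Gamma\cap N$ of $\Gamma\to\bar\Gamma$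 has order $2^{n+1-j}\le2^{n-1}$, so $j\ge2$. Every fiber of $c\Gamma\to\bar c\bar\Gamma$ has $2^{n+1-j}$ elements, and $\widetilde Q$ is the full preimage of $Q$, so
\[
2^n<|\widetilde Q\cap c\Gamma|=|Q\cap\bar c\bar\Gamma|\cdot2^{n+1-j}\le 2^{n+3-j}.
\]
Hence $j<3$, and $j=2$. Now $Q\subset\bar S\subset\bar z\bar\Gamma$, and both ends have four elements, so $Q=\bar z\bar\Gamma$. The products of the elements are $d$ and $1$, a contradiction.
\end{proof}

\begin{example}\label{ex:two}
Let $n=3$, $(y_1,y_2)=(u,v)$, and write $\alpha=\langle1,u,v,uv\rangle$ for $\nu$, so that $\varphi_3=\alpha\otimes\langle s,t,st,d\rangle$. The form $\psi_1=\langle st,sv,tv,dv\rangle$ is a subform of $\varphi_3$, and (2b) fails for it by Lemma~\ref{lem:obstructions}(b). For $\psi_2=\langle td,s,st,d\rangle$ condition (2a) fails by Lemma~\ref{lem:obstructions}(a), while (2b) holds with $\gamma=\langle\!\langle u,v,t,sd\rangle\!\rangle$: the form $d\gamma\cong\alpha\otimes\langle d,td,s,st\rangle$ contains $\psi_2$ and the $12$-dimensional subform $\alpha\otimes\langle s,st,d\rangle$ of $\varphi_3$.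
\end{example}

A form $\psi$ that satisfies (1), becomes $\psi_1$ over one monomial extension of its ground field and becomes $\psi_2$ over another is a counterexample for $n=3$, $m=4$.

\section{A generic form with two specializations}\label{sec:generic}

In this section $\alpha=\langle1,u,v,uv\rangle$, $\varphi=\alpha\otimes\langle s,t,st,d\rangle$ and $\pi=\alpha\otimes\langle1,d\rangle$ are the forms for $n=3$.

\subsection*{Forcing a representation over $F(\pi)$}
The forms $\psi_1,\psi_2$ of Example~\ref{ex:two} have a common shape $\langle b\rangle\perp\varphi''$, where $\varphi''$ is a subform of $\varphi$ and $b$ is represented over $\Omega$ by a subform $\varphi'$ of $\varphi$ orthogonal to $\varphi''$. For $\psi_1$, the value $b=st$ is an entry of $\varphi$. For $\psi_2$, the value $b=td$ is represented by $t\alpha$ over $\Omega$, because $\alpha\perp d\alpha$ is hyperbolic there and so $\alpha_\Omega\cong d\alpha_\Omega$. A form of this shape is a subform of $\varphi$ over $\Omega$ and so satisfies (1) by Proposition~\ref{prop:criterion}(b). We need one generic triple $(\varphi',\varphi'',b)$ that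 specializes to both.

In Example~\ref{ex:model} there is no such triple. There $\varphi'=\langle t\rangle$ represents $b$ over $F(\sqrt d)$ if and only if $bt$ is a square in $F(\sqrt d)$; since $(p+q\sqrt d)^2\in F$ forces $pq=0$, this means that $b$ is $t$ or $td$ modulo squares, and each case satisfies (2). For larger $n$, the next lemma gives a condition that implies the representation over $\Omega$ and does not separate the two cases.

\begin{lemma}\label{lem:mechanism}
Let $E$ be a field, $\pi\in P_nE$ with $n\ge2$, and $\chi$ a form over $E$ of dimension $2^n$ whose determinant $\Delta$ is not a square. If $\chi$ is similar to $\pi$ over $E(\sqrt\Delta)$, then $\chi$ is isotropic over $E(\pi)$.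
\end{lemma}

\begin{proof}
Let $L=E(\pi)$. Since $\dim\pi\ge3$, $E$ is algebraically closed in $L$, so $\Delta$ is not a square in $L$. Over $L(\sqrt\Delta)$ the form $\chi$ is similar to the hyperbolic form $\pi$. If $\chi_L$ were anisotropic, (F5) would give $\chi_L\cong\langle1,-\Delta\rangle\otimes\rho$ with $\dim\rho=2^{n-1}$ even, and $\det\chi_L$ would be a square in $L$.
\end{proof}

We apply this to $\chi=\varphi'\perp\langle b\rangle$, so $\varphi'$ must have dimension $7$. The form $\langle1,\Delta\rangle$ is hyperbolic over $E(\sqrt\Delta)$, so the hypothesis of the lemma follows from an equation $\chi+x\pi+\langle1,\Delta\rangle\otimes\rho=0$ in $WE$. Such an equation can be imposed generically, by splitting the left side. The two specializations need different $\varphi'$, $\varphi''$, $b$, $x$ and $\rho$, so all these data are made indeterminate.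

\subsection*{The construction}
Fix $m$ with $4\le m\le10$. Let $A=\{1,u,v,uv\}$, let $T=\{ag:a\in A,\ g\in\{s,t,st,d\}\}$ be the set of the $16$ entries of $\varphi$, and let
\[
F_0=k(u,v,s,t,d)\bigl(x,\ b,\ \rho_1,\dots,\rho_5,\ \xi_{g,j}\ (g\in T,\ 1\le j\le m+6)\bigr)
\]
with all generators algebraically independent over $k$. We view $\varphi$ as a form on the space $V=F_0^{16}$ with orthogonal basis $(e_g)_{g\in T}$ and $\varphi(e_g)=g$, and we let $B$ be the bilinear form with $B(\xi,\xi)=\varphi(\xi)$. The form $\varphi$ is anisotropic over the monomial field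
\[
\kappa=k((u))((v))((s))((t))((d))\supset k(u,v,s,t,d),
\]
hence over $k(u,v,s,t,d)$, and over $F_0$ by (F1). The vectors $\xi_j=\sum_g\xi_{g,j}e_g$ are linearly independent because $m+6\le16$. Let $U$ be the span of $\xi_1,\dots,\xi_7$ and $U'$ the span of $\xi_1,\dots,\xi_{m+6}$. Since $\varphi$ is anisotropic, its restrictions
\[
\varphi'=\varphi|_U,\qquad\varphi''=\varphi|_{U'\cap U^\perp}
\]
are forms of dimensions $7$ and $m-1$, and $\varphi'\perp\varphi''\subset\varphi$. Put
\begin{gather*}
\chi=\varphi'\perp\langle b\rangle,\qquad \psi=\langle b\rangle\perp\varphi'',\qquad \Delta=b\cdot\det\bigl(B(\xi_i,\xi_j)\bigr)_{i,j\le7},\\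
q=\chi\perp x\pi\perp\langle1,\Delta\rangle\otimes\langle\rho_1,\dots,\rho_5\rangle .
\end{gather*}
Then $\dim\chi=8$, $\dim\psi=m$, $\dim q=26$ and $\det\chi=\Delta$. Modulo squares, $\det q=\Delta\cdot1\cdot\Delta^5=1$; this is why the number of the $\rho_l$ is odd.

Let $F_0\subset F_1\subset\cdots\subset F_h=F$ be the generic splitting tower of $q$: as long as $q_i=(q_{F_i})_{\mathrm{an}}$ is nonzero, put $F_{i+1}=F_i(q_i)$. The dimensions of the $q_i$ decrease, so the tower ends with a field $F$ over which $q$ is hyperbolic. Each nonzero $q_i$ has even dimension and square determinant. A binary form with square determinant is isometric to some $\langle a,a\rangle$ and is isotropic, so $\dim q_i\ge4$.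

The passage to $F$ could destroy the example; for instance, it could make $\pi$ isotropic or $\Delta$ a square. The next two lemmas control $F$ by embedding it into monomial fields.

\begin{lemma}\label{lem:tower}
If $\Lambda_0/F_0$ is a field extension over which $q$ is hyperbolic, then $F$ embeds over $F_0$ into a purely transcendental extension $\Lambda_0(z_1,\dots,z_M)$ of $\Lambda_0$.
\end{lemma}

\begin{proof}
Suppose $F_i\subset L_i$ with $L_i/\Lambda_0$ finitely generated and purely transcendental; we start with $L_0=\Lambda_0$. If $i<h$, the form $q_i$ has dimension at least $4$ and is hyperbolic over $L_i$, because its Witt class is that of $q$. By (F1), $L_{i+1}=L_i(q_i)$ is purely transcendental over $L_i$ and contains $F_i(q_i)=F_{i+1}$.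
\end{proof}

\begin{lemma}\label{lem:special}
Let $g_1,\dots,g_{m+6}\in T$ be distinct, let $\bar x,\bar b,\bar\rho_1,\dots,\bar\rho_5\in\kappa^*$, and put $\bar\Delta=\bar b\,g_1\cdots g_7$. Assume that
\[
\bar q=\langle g_1,\dots,g_7,\bar b\rangle\perp\bar x\pi\perp\langle1,\bar\Delta\rangle\otimes\langle\bar\rho_1,\dots,\bar\rho_5\rangle
\]
is hyperbolic over $\kappa$. Then $F$ embeds over $k(u,v,s,t,d)$ into a monomial field $\Lambda\supset\kappa$, among whose variables are $u,v,s,t,d$, in such a way that $\psi_\Lambda\cong\langle\bar b,g_8,\dots,g_{m+6}\rangle$ and $\Delta\in\bar\Delta\Lambda^{*2}$.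
\end{lemma}

\begin{proof}
Substituting values for indeterminates is not a field embedding, so we perturb the values by new variables. Let $\eta_1,\dots,\eta_r$ be the generators $x,b,\rho_l,\xi_{g,j}$, and let $\bar\eta_i\in\kappa$ be the corresponding values $\bar x,\bar b,\bar\rho_l,\bar\xi_{g,j}$, where $\bar\xi_{g,j}=1$ if $g=g_j$ and $\bar\xi_{g,j}=0$ otherwise. Let $\Lambda_0=\kappa((\tau_1))\cdots((\tau_r))$. The elements $\bar\eta_i+\tau_i$ are algebraically independent over $\kappa$, so $\eta_i\mapsto\bar\eta_i+\tau_i$ defines an embedding $F_0\subset\Lambda_0$ over $k(u,v,s,t,d)$. The images of the $\eta_i$ lie in the complete local ring $R=\kappa[[\tau_1,\dots,\tau_r]]\subset\Lambda_0$, with maximal ideal $\mathfrak m$. By Hensel's lemma every element of $1+\mathfrak m$ is a square in $R$, so a unit of $R$ equals its constant term times a square. In particular $x,b,\rho_l$ agree with $\bar x,\bar b,\bar\rho_l$ modulo squares.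

We have $\xi_j\equiv e_{g_j}\pmod{\mathfrak m}$ in $R^{16}$. Define
\[
\xi'_j=\xi_j-\sum_{i<j}\frac{B(\xi_j,\xi'_i)}{\varphi(\xi'_i)}\,\xi'_i\qquad(1\le j\le m+6).
\]
By induction, $\xi'_j\in R^{16}$ and $\xi'_j\equiv e_{g_j}\pmod{\mathfrak m}$: the denominators $\varphi(\xi'_i)\equiv g_i$ are units, and the numerators are congruent to $B(e_{g_j},e_{g_i})=0$ since $g_i\ne g_j$. The $\xi'_j$ are pairwise orthogonal; $\xi'_1,\dots,\xi'_7$ form a basis of $U\otimes\Lambda_0$, and $\xi'_8,\dots,\xi'_{m+6}$ lie in $U'\otimes\Lambda_0$, are orthogonal to $U$, and so form a basis of $(U'\cap U^\perp)\otimes\Lambda_0$. As $\varphi(\xi'_j)$ is $g_j$ times a square, $\varphi'\cong\langle g_1,\dots,g_7\rangle$ and $\varphi''\cong\langle g_8,\dots,g_{m+6}\rangle$ over $\Lambda_0$, and $\Delta=\det\chi\in\bar\Delta\Lambda_0^{*2}$. Hence $q_{\Lambda_0}\cong\bar q_{\Lambda_0}$ is hyperbolic. By Lemma~\ref{lem:tower}, $F$ embeds over $F_0$ into $\Lambda_0(z_1,\dots,z_M)\subset\Lambda=\Lambda_0((z_1))\cdots((z_M))$.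
\end{proof}

\subsection*{The two specializations}
Table~\ref{tab:points} shows the choice of the $g_j$.

\begin{table}[ht]
\centering
\begin{tabular}{c|cccc}
\multicolumn{5}{c}{first, $\bar b=st$}\\
 & $s$ & $t$ & $st$ & $d$\\ \hline
$1$ & $\bullet$ & $\bullet$ & $\bullet$ & $\bullet$\\
$u$ & $\bullet$ & $\bullet$ & & $\bullet$\\
$v$ & $\circ$ & $\circ$ & & $\circ$\\
$uv$ & & & &
\end{tabular}
\qquad\qquad
\begin{tabular}{c|cccc}
\multicolumn{5}{c}{second, $\bar b=td$}\\
 & $s$ & $t$ & $st$ & $d$\\ \hline
$1$ & $\circ$ & $\bullet$ & $\circ$ & $\circ$\\
$u$ & $\bullet$ & $\bullet$ & & \\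
$v$ & $\bullet$ & $\bullet$ & & \\
$uv$ & $\bullet$ & $\bullet$ & &
\end{tabular}
\caption{The $16$ entries of $\varphi=\langle1,u,v,uv\rangle\otimes\langle s,t,st,d\rangle$, as products of a row label and a column label, at the two specializations. The seven entries $\bullet$ diagonalize $\varphi'$. The three entries $\circ$, together with any $m-4$ of the six blank ones, diagonalize $\varphi''$.}\label{tab:points}
\end{table}

\emph{First specialization.} Take $(g_1,\dots,g_7)=(s,su,t,tu,d,du,st)$, $(g_8,g_9,g_{10})=(sv,tv,dv)$, and for $g_{11},\dots,g_{m+6}$ any distinct elements of $T$ not yet used. Take $\bar b=st$, $\bar x=1$ and $(\bar\rho_l)=(s,t,1,v,dv)$. Then $\bar\Delta=u\,(s^2t^2du)^2$. The entry $\bar b$ cancels $g_7$, and what remains is divisible by $\langle1,u\rangle$, as is $\pi\cong\langle1,u\rangle\otimes\langle1,v,d,dv\rangle$: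
\[
\langle g_1,\dots,g_7,\bar b\rangle+\pi=\langle1,u\rangle\otimes\bigl(\langle s,t,d\rangle+\langle1,v,d,dv\rangle\bigr)=\langle1,u\rangle\otimes\langle s,t,1,v,dv\rangle .
\]
So $\bar q$ is twice the right side, and $\bar q=0$. Lemma~\ref{lem:special} gives a monomial field $\Lambda_1\supset F$ with
\[
\Delta\in u\Lambda_1^{*2},\qquad\psi_{\Lambda_1}\cong\langle S_1\rangle,\qquad S_1=\{st,g_8,\dots,g_{m+6}\}\supset\{st,sv,tv,dv\}.
\]
Here $|S_1|=m$, because $st=g_7$ is different from $g_8,\dots,g_{m+6}$.

\emph{Second specialization.} Take $(g_1,\dots,g_7)=(t,tu,tv,tuv,su,sv,suv)$, $(g_8,g_9,g_{10})=(s,st,d)$, and for $g_{11},\dots,g_{m+6}$ any distinct elements of $T$ not yet used. Take $\bar b=td$, $\bar x=s$ and $(\bar\rho_l)=(t,tu,tv,tuv,s)$. Then $\bar\Delta=std\,(st^2u^2v^2)^2$. Since $s\langle u,v,uv\rangle+s\alpha=\langle s\rangle$,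
\begin{align*}
\langle g_1,\dots,g_7,\bar b\rangle+s\pi&=t\alpha+s\langle u,v,uv\rangle+\langle td\rangle+s\alpha+sd\,\alpha\\
&=\bigl(t\alpha+sd\,\alpha\bigr)+\langle s,td\rangle=\langle1,std\rangle\otimes\langle t,tu,tv,tuv,s\rangle ,
\end{align*}
and again $\bar q=0$. Lemma~\ref{lem:special} gives a monomial field $\Lambda_2\supset F$ with
\[
\psi_{\Lambda_2}\cong\langle S_2\rangle,\qquad S_2=\{td,g_8,\dots,g_{m+6}\}\supset\{td,s,st,d\},
\]
where $|S_2|=m$ because the class of $td$ is not the class of an element of $T$. For $m=4$ the two specializations of $\psi$ are the forms $\psi_1,\psi_2$ of Example~\ref{ex:two}.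

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $n\ge3$ and $F_n=F((w_1))\cdots((w_{n-3}))$, so $F_3=F$. Let $\varphi_n,\pi_n$ be the forms of Section~\ref{sec:monomial} for $(y_1,\dots,y_{n-1})=(u,v,w_1,\dots,w_{n-3})$, that is,
\[
\varphi_n=\varphi\otimes\langle\!\langle w_1,\dots,w_{n-3}\rangle\!\rangle,\qquad\pi_n=\pi\otimes\langle\!\langle w_1,\dots,w_{n-3}\rangle\!\rangle,
\]
and let $\psi$ be the form of Section~\ref{sec:generic}. For $i=1,2$ the inclusion $F\subset\Lambda_i$ extends coefficientwise to an inclusion of $F_n$ into the monomial field $\widehat\Lambda_i=\Lambda_i((w_1))\cdots((w_{n-3}))$, in which $s,t,d,u,v,w_1,\dots,w_{n-3}$ are distinct variables.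

\emph{The hypotheses hold.} The forms $\varphi_n$, $\pi_n$ and $\psi\cong\langle S_1\rangle$ are anisotropic over $\widehat\Lambda_1$, hence over $F_n$, and $\varphi_n\equiv\pi_n\pmod{I^{n+1}F_n}$ by Section~\ref{sec:monomial}. The case $n=3$ shows that $\varphi$ and $\pi$ satisfy (H) over $F$.

\emph{Condition \textup{(1)} holds.} Let $\Omega=F(\pi)$. Since $q_F=0$ and $\langle1,\Delta\rangle$ is hyperbolic over $F(\sqrt\Delta)$, we have $\chi=x\pi$ in $WF(\sqrt\Delta)$, and $\chi\cong x\pi$ over $F(\sqrt\Delta)$ by (F2). The element $\Delta$ is not a square in $F$, because $\Delta\in u\Lambda_1^{*2}$ and $u$ is a variable of $\Lambda_1$. By Lemma~\ref{lem:mechanism}, $\chi=\varphi'\perp\langle b\rangle$ is isotropic over $\Omega$. On the other hand $\varphi'_\Omega\subset\varphi_\Omega$ is anisotropic by Lemma~\ref{lem:aniso}. So a zero of $\chi_\Omega$ has nonzero last coordinate, and $\varphi'_\Omega$ represents $-b$, hence $b$. Therefore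
\[
\psi_\Omega=\langle b\rangle\perp\varphi''_\Omega\subset\varphi'_\Omega\perp\varphi''_\Omega\subset\varphi_\Omega .
\]
By Proposition~\ref{prop:criterion}(b), $\varphi$ is isotropic over $F(\psi)$. Since $\varphi\subset\varphi_n$ and $F(\psi)\subset F_n(\psi)$, the form $\varphi_n$ is isotropic over $F_n(\psi)$.

\emph{Condition \textup{(2)} fails.} If (2a) held over $F_n$, it would hold over $\widehat\Lambda_2$. There $\psi\cong\langle S_2\rangle$ and $\bar S_2\supset Q'$, which contradicts Lemma~\ref{lem:obstructions}(a). If (2b) held over $F_n$, it would hold over $\widehat\Lambda_1$. There $\psi\cong\langle S_1\rangle$, and since $v\in N$, the image $\bar S_1$ contains $\{st,s,t,d\}=Q$, which contradicts Lemma~\ref{lem:obstructions}(b). This proves Theorem~\ref{thm:A}. \qed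

\begin{remark}\label{rem:hyp}
That $k$ is algebraically closed makes $-1$ a square and gives Lemma~\ref{lem:monomial}. The bound $m\ge4$ comes from Lemma~\ref{lem:obstructions}, which needs four distinct classes in $\bar S$; the bound $m\le10$ is the condition that $7+(m-1)$ independent vectors fit into a space of dimension $16$. Lemma~\ref{lem:obstructions} holds for every $n\ge1$, and $n\ge3$ is used in the first specialization. There a column of Table~\ref{tab:points} gives a pair $g,gu$ to $\varphi'$, to make $\chi$ divisible by $\langle1,u\rangle$ in the Witt ring, and it must still give an entry $gv$ to $\varphi''$, so that $S_1$ meets all four columns. For $n=2$ the columns would have only the two entries $g,gu$.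
\end{remark}

\section{Descent from $F(\pi)$ and the proof of Theorem~\ref{thm:B}}\label{sec:descent}

Now $F$ is again an arbitrary field of characteristic different from $2$, (H) holds, and $\Omega=F(\pi)$. By Proposition~\ref{prop:criterion}(a), condition (1) gives an inclusion of a multiple of $\psi$ into $\varphi$ over $\Omega$. If the complement is defined over $F$, we obtain a form over $F$ that contains a multiple of $\psi$ and becomes isometric to $\varphi$ over $\Omega$. The two alternatives in (2) correspond to the two kinds of such forms.

\begin{proposition}\label{prop:descent}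
Assume \textup{(H)}, and let $\theta$ be a form over $F$ with $\theta_\Omega\cong\varphi_\Omega$. Then either $\theta$ is similar to $\varphi$, or $\theta$ is similar to some $\gamma\in P_{n+1}F$ and $\varphi$ has a subform of dimension $3\cdot2^{n-1}>2^n$ that is similar to a subform of $\gamma$.
\end{proposition}

\begin{proof}
The form $\theta$ is anisotropic of dimension $2^{n+1}$, by Lemma~\ref{lem:aniso}. We first scale it so that it shares a value with $\varphi$. Let $x_0\in D(\varphi)$, $y_0\in D(\theta)$. By Lemma~\ref{lem:small}(c), both $x_0\varphi_\Omega$ and $y_0\varphi_\Omega$ are Pfister forms, and they are isometric. So $x_0y_0\theta$ satisfies the hypothesis and represents $x_0$. Replacing $\theta$ by $x_0y_0\theta$, we may assume that $\varphi\perp-\theta$ is isotropic. It is hyperbolic over $\Omega$, so (F5) gives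
\[
(\varphi\perp-\theta)_{\mathrm{an}}\cong\pi\otimes\tau,\qquad 2^n\dim\tau\le2^{n+2}-2,
\]
and $\dim\tau\le3$. By Lemma~\ref{lem:small}(a), $\theta=\varphi-\pi\otimes\tau\equiv(1+\dim\tau)\,\pi\pmod{I^{n+1}F}$, and $2\pi\in I^{n+1}F$. So $\theta\equiv\pi$ if $\dim\tau$ is even. If $\dim\tau$ is odd, then $\theta\in I^{n+1}F$, and (F4) gives $\theta\cong x\gamma$ with $x\in F^*$ and $\gamma\in P_{n+1}F$ anisotropic.

\emph{Case $\dim\tau=0$.} Then $\varphi\cong\theta$ by (F2).

\emph{Case $\dim\tau=1$.} The Witt index of $\varphi\perp-x\gamma$ is $\frac12(2^{n+2}-2^n)=3\cdot2^{n-1}$, and Lemma~\ref{lem:small}(d) gives the required subform.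

\emph{Case $\dim\tau=3$.} Now the Witt index of $\varphi\perp-x\gamma$ is only $2^{n-1}$. We show that a different multiple of $\gamma$ differs from $\varphi$ by a form similar to $\pi$, as in the previous case. To find it we complete $\pi\otimes\tau$ to a form similar to a Pfister form. Let $\tau=\langle a,a',a''\rangle$, $e_0=aa'a''$ and $\delta=\pi\otimes\langle\!\langle-aa',-aa''\rangle\!\rangle\in P_{n+2}F$. Then $a\delta\cong\pi\otimes\langle a,a',a'',e_0\rangle$, so $\pi\otimes\tau$, of dimension $3\cdot2^n>2^{n+1}$, is an anisotropic neighbor of $\delta$. Hence $\delta$ is anisotropic by Lemma~\ref{lem:small}(b) and (F3), and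
\[
\varphi=x\gamma+\pi\otimes\tau=x\gamma+a\delta-e_0\pi .
\]
Over $F(\gamma)$ the form $\gamma$ is hyperbolic, so $\pi\otimes\tau$ has the Witt class of the smaller-dimensional form $\varphi$ and is isotropic. Thus $\delta_{F(\gamma)}$ is hyperbolic, and (F5) gives $\delta\cong\gamma\otimes\langle c,c'\rangle$. As $c\in D(\delta)=G(\delta)$, we get $\delta\cong c\delta\cong\gamma\otimes\langle1,-e\rangle$ with $e=-cc'$; in particular $D(\gamma)\subset D(\delta)$. Next, $x\gamma\perp a\delta$ has dimension $3\cdot2^{n+1}$ and the Witt class of $\varphi\perp e_0\pi$, which has dimension $3\cdot2^n$; so it is isotropic. Since $\gamma$ and $\delta$ are anisotropic, $xg+ah=0$ for some $g\in D(\gamma)$, $h\in D(\delta)$. Both $g$ and $h$ lie in the group $G(\delta)$, which contains all squares, so $-xa=x^2g/h\in G(\delta)$ and $a\delta\cong-x\delta$. Therefore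
\[
\varphi=x\gamma-x\gamma\otimes\langle1,-e\rangle-e_0\pi=xe\gamma-e_0\pi .
\]
The anisotropic part of $\varphi\perp-xe\gamma$ is $-e_0\pi$, so its Witt index is $3\cdot2^{n-1}$, and Lemma~\ref{lem:small}(d) gives the required subform.

\emph{Case $\dim\tau=2$.} Let $\tau=\langle c,c'\rangle$, $a=-cc'$ and $\beta=\pi\otimes\langle1,-a\rangle\in P_{n+1}F$. Then $\pi\otimes\tau\cong c\beta$, so $\beta$ is anisotropic and $\varphi=\theta+c\beta$. We look for $r\in F^*$ with $\varphi\cong r\theta$. By (F4) and (F2) it suffices that the form $\varphi\perp-r\theta$, of dimension $2^{n+2}$, lies in $I^{n+2}F$ and is isotropic.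

The first requirement holds if $r\in aD(\pi)$. Indeed, let $r=ap$ with $p\in D(\pi)=G(\pi)$. Since $\theta\equiv\pi\pmod{I^{n+1}F}$, we have $\theta\otimes\langle\!\langle r\rangle\!\rangle\equiv\pi\otimes\langle1,-ap\rangle\cong\pi\perp-a\pi=\beta\pmod{I^{n+2}F}$, and $c\beta\equiv-\beta\pmod{I^{n+2}F}$ by Lemma~\ref{lem:small}(a). So $\varphi-r\theta=c\beta+\theta\otimes\langle\!\langle r\rangle\!\rangle\in I^{n+2}F$. The second requirement holds if $r=fh$ with $f\in D(\varphi)$, $h\in D(\theta)$, because then $r\theta$ represents $fh^2$, hence $f$. It remains to find $r$ with both properties, which we do by a dimension count.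

The Witt index of $\varphi\perp-\theta$ is $\frac12(2^{n+2}-2^{n+1})=2^n$. By Lemma~\ref{lem:small}(d), $\varphi\cong\mu\perp\varphi^\circ$ and $\theta\cong\mu\perp\theta^\circ$ with $\mu,\varphi^\circ,\theta^\circ$ of dimension $2^n$, and $\varphi^\circ\perp-\theta^\circ\cong c\beta$ by (F2). Let $Z=V_1\perp V_2$ be the underlying space, where $V_1$ carries $\varphi^\circ$ and $V_2$ carries $-\theta^\circ$. Pick $v_0\in V_1\setminus\{0\}$ and put $f=\varphi^\circ(v_0)\in D(\varphi)$. Since $f\in D(c\beta)$, we have $cf\in G(\beta)$ and $c\beta\cong f\beta\cong f\pi\perp-af\pi$. So $Z=Z_1\perp Z_2$, where $Z_1$ carries $f\pi$ and $Z_2$ carries $-af\pi$. The space $Z_1$ contains a vector of value $f$; applying an isometry of $Z$ that moves it to $v_0$, which exists by (F2), we may assume $v_0\in Z_1$. Then $V_2$ and $Z_2$ both have dimension $2^n$ and lie in $v_0^\perp$, which has dimension $2^{n+1}-1$, so they have a nonzero vector in common. Its value is $-h$ with $h\in D(\theta^\circ)\subset D(\theta)$, and also $-afp$ with $p\in D(\pi)$. Thus $r=fh=a\cdot f^2p\in aD(\pi)$, and $\varphi\cong r\theta$.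
\end{proof}

\begin{corollary}\label{cor:complement}
Assume \textup{(H)} and \textup{(1)}, with $\psi$ anisotropic and $\dim\psi\ge3$. Let $x\in D(\varphi)$, $y\in D(\psi)$ and write $\varphi_\Omega\cong xy\,\psi_\Omega\perp\omega$. If $\omega\cong(\omega_0)_\Omega$ for a form $\omega_0$ over $F$, then \textup{(2)} holds.
\end{corollary}

\begin{proof}
The decomposition exists by Proposition~\ref{prop:criterion}(a). Apply Proposition~\ref{prop:descent} to $\theta=xy\,\psi\perp\omega_0$. If $\theta$ is similar to $\varphi$, then (2a) holds; otherwise (2b) holds.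
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Assume (1). If $\dim\psi=2$, then $\psi\cong c\langle1,-a\rangle$ and $F(\psi)=F(\sqrt a)$, and (F7) gives (2a).

Let $\dim\psi\ge2^{n+1}-1$, so $\dim\psi\ge3$. By Proposition~\ref{prop:criterion}(a), $\dim\psi\le2^{n+1}$, and the form $\omega$ of Corollary~\ref{cor:complement} has dimension $0$ or $1$. In the first case take $\omega_0=0$. In the second, comparing determinants over $\Omega$ gives $\omega\cong\langle e\rangle_\Omega$ with $e=\det\varphi\cdot\det(xy\,\psi)\in F^*$. So (2) holds.

Let $\psi$ be a Pfister neighbor of $\gamma\in P_{n+1}F$; then $\dim\psi>2^n$, so $\dim\psi\ge3$. By Lemma~\ref{lem:small}(b) and (F3), $\gamma$ is anisotropic and $\psi_{F(\gamma)}$ is isotropic. Hence $F(\gamma)(\psi)$ is purely transcendental over $F(\gamma)$. It contains $F(\psi)$, so $\varphi$ is isotropic over it, and therefore over $F(\gamma)$. Thus (1) holds with $\gamma$ in place of $\psi$, and since $\dim\gamma=2^{n+1}$, condition (2) holds for $\gamma$ by the previous case. The alternative (2a) would make $\varphi$ similar to $\gamma$, contrary to $\varphi\notin I^{n+1}F$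 (Lemma~\ref{lem:aniso}). So $\gamma$ is similar to a subform of some $\gamma'\in P_{n+1}F$ of which $\varphi$ contains a neighbor. The dimensions agree, so $\gamma\cong\gamma'$ by Lemma~\ref{lem:small}(c), and (2b) holds for $\psi$.
\end{proof}

\begin{remark}\label{rem:excellent}
Corollary~\ref{cor:complement} shows how excellence enters. The form $\omega$ is anisotropic, being a subform of $\varphi_\Omega$, and has the Witt class of $(\varphi\perp-xy\,\psi)_\Omega$; so it is the anisotropic part over $\Omega$ of a form defined over $F$. If $\Omega/F$ is excellent, $\omega$ is defined over $F$ and (1) implies (2). In the examples of Theorem~\ref{thm:A}, the anisotropic part of $\varphi_n\perp-xy\,\psi$ over $F_n(\pi_n)$ is not defined over $F_n$ for any $x\in D(\varphi_n)$, $y\in D(\psi)$.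
\end{remark}

\begin{thebibliography}{9}

\bibitem{EKM} Elman, Karpenko and Merkurjev, \emph{The Algebraic and Geometric Theory of Quadratic Forms}.

\bibitem{Lam} Lam, \emph{Introduction to Quadratic Forms over Fields}.

\bibitem{source} \emph{On Quadratic Forms of Height Two}, \texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1996-348-08/\allowbreak S0002-9947-96-01637-6/\allowbreak S0002-9947-96-01637-6.pdf}.

\end{thebibliography}
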